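\title{The sharp exponent for Euclidean embeddings of metric transforms}

\begin{abstract}
For a finite metric space $(X,d)$ and $c>0$ let $X^c=(X,d^c)$, and let $e(N)$ be the supremum of the exponents $c$ such that $X^c$ embeds isometrically in a Euclidean space for every $N$-point metric space $X$. We prove that $e(N)=\frac12\log_2\frac{1}{1-\Gamma_N}$ for all $N\ge3$, where $\Gamma_N=\frac12\bigl(\frac1{\lfloor N/2\rfloor}+\frac1{\lceil N/2\rceil}\bigr)$. This confirms a conjectured formula. The supremum is attained, and for $N\ge5$ the only extremal spaces are the dilates of the path metric of the balanced complete bipartite graph. The proof uses an optimal transport plan to compare an arbitrary space, level by level, with the complete bipartite one. It yields a sharp quantitative inequality that depends only on a strengthened triangle inequality.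
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,d)$ be a finite metric space and let $c>0$. The \emph{metric transform} $X^c$ is the set $X$ with the distance $d^c$. We call $X^c$ \emph{Euclidean} if there are $k$ and a map $f\colon X\to\mathbb R^k$ with $|f(u)-f(v)|=d(u,v)^c$ for all $u,v\in X$. For $N\ge2$ let $e(N)$ be the supremum of all $c>0$ such that $X^c$ is Euclidean for \emph{every} $N$-point metric space $X$.

A small exponent flattens the differences between distances. As $c\to0$ all nonzero values of $d^c$ tend to $1$, so $X^c$ approaches the vertex set of a regular simplex, and each fixed $X$ has a Euclidean transform once $c$ is small enough (see Section~\ref{sec:model}). How small depends on $X$, and the ratios of distances in an $N$-point space are unbounded. The number $e(N)$ measures how much flattening is needed when only the number of points is known.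

Two small spaces suggest the answer. The path with distances $1,1,2$ has the transform $1,1,2^c$, which violates the triangle inequality for $c>1$; thus $e(3)\le1$. The $4$-cycle has four sides $1$ and two diagonals $2$. For points $y_1,y_2,y_3,y_4$ of a Euclidean space, the sum of the four squared sides $|y_k-y_{k+1}|^2$ (indices modulo $4$) exceeds the sum of the two squared diagonals by $|y_1-y_2+y_3-y_4|^2\ge0$. So the transform can be Euclidean only if $2\cdot2^{2c}\le4$, which gives $e(4)\le\frac12$; at $c=\frac12$ the transform is the unit square. The two spaces are the path metrics of the complete bipartite graphs $K_{1,2}$ and $K_{2,2}$. Recall that the path metric of $K_{n,m}$ lives on two parts of sizes $n$ and $m$, with distance $1$ between points of different parts and distance $2$ between distinct points of the same part.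

Put $\gamma(s)=\log_2(1+1/s)$ for $s>0$. It is known that $e(N+1)\le e(N)$, that
\[
e(2)=\infty,\qquad e(3)=1,\qquad e(4)=\tfrac12=\tfrac12\gamma(1),\qquad e(6)=\tfrac12\gamma(2)=\tfrac12\log_2\tfrac32=0.2924\ldots,
\]
and that $e(N)\ge\frac12\gamma(N-1)$ for all $N\ge2$. The following conjecture is posed in \cite{MT}:
\begin{equation}\label{eq:conj}
e(2n)=\tfrac12\gamma(n-1)\quad(n\ge2),\qquad
e(2n+1)=\tfrac12\gamma\Bigl(\frac{2n(n+1)}{2n+1}-1\Bigr)\quad(n\ge1).
\end{equation}
For even arguments it says that the exponent $\frac12\gamma(n-1)$, known to suffice for $n$ points, suffices for $2n$ points and is then best possible.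

The two formulas are one. For integers $n,m\ge1$ and $N\ge3$ put
\[
\Gamma(n,m)=\frac12\Bigl(\frac1n+\frac1m\Bigr),\qquad
\Gamma_N=\Gamma(\lfloor N/2\rfloor,\lceil N/2\rceil),\qquad
p_N=\log_2\frac1{1-\Gamma_N}.
\]
Since $\frac1{1-\Gamma}=1+\frac{1}{1/\Gamma-1}$, we have $p_N=\gamma(1/\Gamma_N-1)$. Moreover $1/\Gamma_{2n}=n$ and $1/\Gamma_{2n+1}=\frac{2n(n+1)}{2n+1}$. Hence \eqref{eq:conj} says exactly that $e(N)=p_N/2$ for all $N\ge3$. We prove it.

\begin{theorem}\label{thm:main}
For every $N\ge3$ we have $e(N)=p_N/2$, and the supremum is attained: $X^c$ is Euclidean for every $N$-point metric space $X$ and every $0<c\le p_N/2$.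
\end{theorem}

The proof uses a single property of the powers $d^p$, $0<p\le1$, which we isolate.

\begin{definition}\label{def:sdist}
Let $s\ge0$. An \emph{$s$-distance} on a finite set $X$ is a symmetric function $w$ on $X\times X$ with $w(u,u)=0$, $w(u,v)>0$ for $u\ne v$, and
\begin{equation}\label{eq:stri}
w(u,z)\le\max\{w(u,v),w(v,z)\}+s\min\{w(u,v),w(v,z)\}\qquad\text{for all }u,v,z\in X.
\end{equation}
\end{definition}

For $s=1$ this is the triangle inequality and for $s=0$ the ultrametric inequality. A vector $x=(x_u)_{u\in X}$ of real numbers is \emph{zero-sum} if $\sum_ux_u=0$, and we write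
\[
\Phi_w(x)=\sum_{u,v\in X}x_ux_v\,w(u,v).
\]

\begin{theorem}\label{thm:axiom}
Let $w$ be an $s$-distance on a set $X$ with $|X|=N\ge3$, and let $\delta=\min_{u\ne v}w(u,v)$. If $\frac{s}{1+s}\le\Gamma_N$, then every zero-sum vector $x$ satisfies
\[
\Phi_w(x)\le-\tfrac12\bigl(1-(1-\Gamma_N)(1+s)\bigr)\,\delta\,\Bigl(\sum_u|x_u|\Bigr)^2\le0 .
\]
The constant is sharp: equality holds in the first inequality for some $s$-distance $w$ and some zero-sum $x\ne0$. If $\frac s{1+s}>\Gamma_N$, then $\Phi_w(x)>0$ for some $s$-distance $w$ on $N$ points and some zero-sum $x$.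
\end{theorem}

The third result describes the spaces for which the exponent $e(N)$ cannot be raised. A \emph{dilate} of a metric $d$ is a metric $\lambda d$ with $\lambda>0$. Points $y_1,\dots,y_N\in\mathbb R^k$ are \emph{affinely dependent} if $\sum x_ly_l=0$ for some zero-sum $x\ne0$. By Proposition~\ref{prop:sch} below, whether the image of an isometric embedding is affinely dependent does not depend on the embedding.

\begin{theorem}\label{thm:extremal}
Let $N\ge4$ and let $X$ be an $N$-point metric space. The following are equivalent.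
\begin{itemize}
\item[(i)] For $N\ge5$: $X$ is a dilate of the path metric of $K_{\lfloor N/2\rfloor,\lceil N/2\rceil}$. For $N=4$: $X=\{u_1,u_2,v_1,v_2\}$ with $d(u_1,v_1)=d(u_2,v_2)=A$, $d(u_1,v_2)=d(u_2,v_1)=C$ and $d(u_1,u_2)=d(v_1,v_2)=A+C$ for some $A,C>0$.
\item[(ii)] $e(N)$ is the largest $c$ for which $X^c$ is Euclidean.
\item[(iii)] The Euclidean realization of $X^{e(N)}$ is affinely dependent.
\end{itemize}
\end{theorem}

Section~\ref{sec:model} turns the problem into one about the form $\Phi_w$ and evaluates it on complete bipartite spaces; this gives the upper bound for $e(N)$. Section~\ref{sec:stri} shows that $d^p$ is a $(2^p-1)$-distance. The heart of the paper is the comparison of an arbitrary $s$-distance with the bipartite one. We carry it out by hand for six points in Section~\ref{sec:six} and in general in Section~\ref{sec:transport}. Sections~\ref{sec:proofs} and~\ref{sec:extremal} derive the theorems.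

\section{Schoenberg's criterion and the bipartite model}\label{sec:model}

We recall the criterion for Euclidean embeddability, with its short proof.

\begin{proposition}[Schoenberg \cite{Sch}]\label{prop:sch}
Let $\rho\ge0$ be a symmetric function on $X\times X$, $X$ finite, that vanishes on the diagonal. A map $f\colon X\to\mathbb R^k$ with $|f(u)-f(v)|=\rho(u,v)$ exists for some $k$ if and only if $\Phi_{\rho^2}(x)\le0$ for all zero-sum $x$. For such an $f$ and every zero-sum $x$,
\begin{equation}\label{eq:sch}
\Phi_{\rho^2}(x)=-2\Bigl|\sum_ux_uf(u)\Bigr|^2 .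
\end{equation}
In particular the points $f(u)$ are affinely dependent if and only if $\Phi_{\rho^2}(x)=0$ for some zero-sum $x\ne0$.
\end{proposition}

\begin{proof}
Given $f$, write $\rho(u,v)^2=|f(u)|^2+|f(v)|^2-2\langle f(u),f(v)\rangle$, multiply by $x_ux_v$ and sum. The first two terms contribute $2\bigl(\sum_vx_v\bigr)\sum_ux_u|f(u)|^2=0$, and \eqref{eq:sch} remains. Conversely, assume $\Phi_{\rho^2}\le0$ on zero-sum vectors. Fix $o\in X$ and put $G_{uv}=\frac12\bigl(\rho(u,o)^2+\rho(v,o)^2-\rho(u,v)^2\bigr)$ for $u,v\ne o$. Extend any $(y_u)_{u\ne o}$ to a zero-sum vector $x$ by $x_o=-\sum_{u\neq o}y_u$. Then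
\[
\Phi_{\rho^2}(x)=\sum_{u,v\ne o}y_uy_v\rho(u,v)^2-2\Bigl(\sum_{v\ne o}y_v\Bigr)\sum_{u\ne o}y_u\rho(u,o)^2=-2\sum_{u,v\ne o}y_uy_vG_{uv}.
\]
So $G$ is positive semidefinite, hence the Gram matrix of some vectors $f(u)$. Put $f(o)=0$. Then $|f(u)-f(o)|^2=G_{uu}=\rho(u,o)^2$ and $|f(u)-f(v)|^2=G_{uu}+G_{vv}-2G_{uv}=\rho(u,v)^2$.
\end{proof}

Thus $X^c$ is Euclidean if and only if $\Phi_{d^p}\le0$ on zero-sum vectors, where $p=2c$. As $p\to0$, the form $\Phi_{d^p}(x)$ tends to $\sum_{u\ne v}x_ux_v=-\sum_ux_u^2$, uniformly on zero-sum unit vectors; this is why each fixed $X$ has Euclidean transforms for small $c$.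

Which space resists longest? To make $\Phi_{d^p}(x)$ positive we want large distances between points where $x$ has the same sign, and small distances between points where it has opposite signs. If all distances of the second kind equal $1$, the triangle inequality caps those of the first kind at $2$, and we arrive at $K_{n,m}$. We compute the form in slightly greater generality, since the result is used again in the main proof.

Let $P,Q$ be disjoint sets with $|P|=n\ge1$ and $|Q|=m\ge1$, and let $s\ge0$. The \emph{bipartite model} is the function $w^*$ on $P\cup Q$ that equals $1$ between $P$ and $Q$, equals $1+s$ between distinct points of the same part, and vanishes on the diagonal. If $1+s=2^p$, then $w^*=d^p$ for the path metric $d$ of $K_{n,m}$. Put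
\[
\kappa(n,m;s)=1-\bigl(1-\Gamma(n,m)\bigr)(1+s)=\Gamma(n,m)(1+s)-s ,
\]
so that $\kappa(n,m;s)\ge0$ if and only if $\frac s{1+s}\le\Gamma(n,m)$.

\begin{lemma}\label{lem:model}
Let $a_i\ge0$ $(i\in P)$ and $b_j\ge0$ $(j\in Q)$ satisfy $\sum_ia_i=\sum_jb_j=M$, and let $x=a$ on $P$ and $x=-b$ on $Q$. Then
\[
\Phi_{w^*}(x)=2sM^2-(1+s)\Bigl(\sum_ia_i^2+\sum_jb_j^2\Bigr)\le-2\kappa(n,m;s)M^2,
\]
with equality if and only if $a_i=M/n$ for all $i$ and $b_j=M/m$ for all $j$.
\end{lemma}

\begin{proof}
Since $\sum_{i\ne i'}a_ia_{i'}=M^2-\sum_ia_i^2$, and likewise for $b$, we have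
\[
\Phi_{w^*}(x)=(1+s)\Bigl(M^2-\sum_ia_i^2\Bigr)+(1+s)\Bigl(M^2-\sum_jb_j^2\Bigr)-2M^2 ,
\]
which is the identity. By the Cauchy--Schwarz inequality $\sum_ia_i^2\ge M^2/n$ and $\sum_jb_j^2\ge M^2/m$, with equality exactly for constant $a$ and $b$. Finally $2s-(1+s)\bigl(\frac1n+\frac1m\bigr)=-2\kappa(n,m;s)$.
\end{proof}

\begin{remark}\label{rem:simplices}
The number $\kappa$ has a geometric meaning. A regular simplex with $n$ vertices and squared edge length $1+s$ has squared circumradius $\frac{1+s}2\bigl(1-\frac1n\bigr)$, as one sees from the vertices $\sqrt{(1+s)/2}\,\mathbf e_i$ in $\mathbb R^n$. Place such simplices with $n$ and $m$ vertices in orthogonal subspaces, centered at the origin, and shift one of them by $h$ in a direction orthogonal to both. The squared distance between vertices of different simplices is $h^2+(1+s)(1-\Gamma(n,m))$, which equals $1$ when $h^2=\kappa(n,m;s)$. So $\kappa$ is the squared distance between the two centroids in the realization of $\sqrt{w^*}$. As $s$ grows, the centroids approach each other, and they meet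 when $\kappa=0$.
\end{remark}

A small $\Gamma(n,m)$ makes $\kappa$ negative early. With $N$ points available, the balanced split does this best.

\begin{lemma}\label{lem:gamma}
If $n,m\ge1$ and $n+m\le N$, then $\Gamma(n,m)\ge\Gamma_N$, with equality if and only if $\{n,m\}=\{\lfloor N/2\rfloor,\lceil N/2\rceil\}$.
\end{lemma}

\begin{proof}
The function $\Gamma$ is strictly decreasing in each variable, so if $n+m<N$ we lower it strictly by raising $m$ to $N-n$. If $n+m=N$, then $\Gamma(n,m)=\frac{N}{2nm}$ and $4nm=N^2-(n-m)^2$, so $\Gamma$ is smallest exactly when $|n-m|\le1$.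
\end{proof}

\begin{proposition}\label{prop:upper}
Let $N\ge3$, let $d$ be the path metric of $K_{n,m}$ with $n=\lfloor N/2\rfloor$, $m=\lceil N/2\rceil$, and let $x=\frac1n$ on one part and $x=-\frac1m$ on the other. Then $\Phi_{d^{2c}}(x)=2\bigl(2^{2c}(1-\Gamma_N)-1\bigr)$. This number is $0$ for $c=p_N/2$ and positive for $c>p_N/2$. Hence $e(N)\le p_N/2$.
\end{proposition}

\begin{proof}
The formula is the equality case of Lemma~\ref{lem:model} with $M=1$ and $1+s=2^{2c}$, and $2^{p_N}(1-\Gamma_N)=1$ by definition. By Proposition~\ref{prop:sch} the transform is not Euclidean for $c>p_N/2$.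
\end{proof}

For $N=3,4,6$ we have $\Gamma_N=\frac34,\frac12,\frac13$ and $2^{p_N}=4,2,\frac32$, so the bound agrees with the known values of $e(N)$. For $N=5$ we have $\Gamma_5=\frac5{12}$, and the bound is $\frac12\log_2\frac{12}7$. The conjecture says that no space with unequal distances between the two signs does worse than the model.

\section{The triangle inequality for powers of a metric}\label{sec:stri}

For $p\le1$ the power $d^p$ is again a metric, but this alone cannot give $\Phi_{d^p}\le0$: the path metric of $K_{3,3}$ is a metric with $\Phi_d(x)=\frac23>0$ in Proposition~\ref{prop:upper}. We need to record how much better than a metric $d^p$ is, in a form that can be added up. The bound $d(u,z)^p\le(\alpha+\beta)^p$, where $\alpha=d(u,v)$ and $\beta=d(v,z)$, is not linear in $\alpha^p$ and $\beta^p$. We replace it by a bound that is linear on each of the regions $\alpha\ge\beta$ and $\alpha\le\beta$, and that loses nothing when $\alpha=\beta$, the case that occurs in the model. For fixed $s\ge0$ write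
\[
\alpha\oplus\beta=\max(\alpha,\beta)+s\min(\alpha,\beta)=\alpha+\beta-(1-s)\min(\alpha,\beta),
\]
so that \eqref{eq:stri} reads $w(u,z)\le w(u,v)\oplus w(v,z)$.

\begin{lemma}\label{lem:power}
Let $d$ be a metric on a finite set, $0<p\le1$, $s=2^p-1$ and $w=d^p$.
\begin{itemize}
\item[(a)] $w$ is an $s$-distance.
\item[(b)] If $p<1$, $u\ne v$, $v\ne z$ and $w(u,z)=w(u,v)\oplus w(v,z)$, then $w(u,v)=w(v,z)$ and $w(u,z)=2^pw(u,v)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varphi(\theta)=(1+\theta^{1/p})^p$ for $0\le\theta\le1$. Then $\varphi'(\theta)=\theta^{1/p-1}(1+\theta^{1/p})^{p-1}$ and, for $0<\theta\le1$,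
\[
\varphi''(\theta)=\Bigl(\frac1p-1\Bigr)\theta^{1/p-2}\bigl(1+\theta^{1/p}\bigr)^{p-2}.
\]
So $\varphi$ is convex, and strictly convex if $p<1$. It therefore lies below its chord: $\varphi(\theta)\le(1-\theta)\varphi(0)+\theta\varphi(1)=1+s\theta$, strictly for $0<\theta<1$ if $p<1$. For $\alpha\ge\beta\ge0$ with $\alpha>0$, put $\theta=(\beta/\alpha)^p$ and multiply by $\alpha^p$:
\[
(\alpha+\beta)^p\le\alpha^p+s\beta^p=\alpha^p\oplus\beta^p ,
\]
strictly if $p<1$ and $0<\beta<\alpha$; for $\alpha=\beta=0$ both sides vanish. Together with $d(u,z)^p\le(d(u,v)+d(v,z))^p$ this gives (a). In (b) both $d(u,v)$ and $d(v,z)$ are positive, so equality forces them to be equal, and then $w(u,z)=(1+s)w(u,v)$.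
\end{proof}

For $p>1$ the function $\varphi$ is strictly concave and lies above its chord, so three collinear points with unequal gaps violate (a). This matters only for $N=3$, where $p_3=2$; that case is treated directly in Section~\ref{sec:proofs}.

\section{Six points with equal weights}\label{sec:six}

The idea of the proof is visible for $N=6$. Here $2^{p_6}=\frac32$, so let $w$ be an $s$-distance with $s=\frac12$ on points $u_1,u_2,u_3,v_1,v_2,v_3$, and let $x=1$ on the $u_k$ and $x=-1$ on the $v_k$. We want $\Phi_w(x)\le0$. The form has fifteen distances in it, while \eqref{eq:stri} relates three at a time. To cut it into small pieces, match $u_k$ with $v_k$, let $c_k=w(u_k,v_k)$ be the cost of the $k$th edge of the matching, and group the terms by pairs of edges: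
\[
\Phi_w(x)=\sum_{k,l=1}^3\tau(k,l),\qquad \tau(k,l)=w(u_k,u_l)+w(v_k,v_l)-w(u_k,v_l)-w(u_l,v_k).
\]
The diagonal terms are a gain: $\tau(k,k)=-2c_k$. Each off-diagonal term involves four points and may be a loss. In the model all costs are $1$ and $\tau(k,l)=2(1+s)-2=2s$. So we hope for the bound $\tau(k,l)\le2s\min(c_k,c_l)$.

For an arbitrary matching this is false when $s<1$. Let $w(u_1,v_2)=w(u_2,v_1)=\varepsilon<1-s$, and let the other four distances among $u_1,u_2,v_1,v_2$ be $1$. This is an ultrametric, hence an $s$-distance, and $\tau(1,2)=2-2\varepsilon>2s$. The matching is at fault: exchanging the partners is cheaper. The next lemma shows that this is the only obstruction. The notation is displayed in Figure~\ref{fig:four}.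

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick] (0,2.4) -- node[above] {$A$} (4,2.4);
\draw[very thick] (0,0) -- node[below] {$B$} (4,0);
\draw (0,2.4) -- node[pos=0.27,fill=white,inner sep=1.5pt] {$C$} (4,0);
\draw (0,0) -- node[pos=0.27,fill=white,inner sep=1.5pt] {$D$} (4,2.4);
\draw[dashed] (0,2.4) -- node[left] {$U$} (0,0);
\draw[dashed] (4,2.4) -- node[right] {$V$} (4,0);
\fill (0,2.4) circle (2pt) node[above left] {$u_1$};
\fill (0,0) circle (2pt) node[below left] {$u_2$};
\fill (4,2.4) circle (2pt) node[above right] {$v_1$};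
\fill (4,0) circle (2pt) node[below right] {$v_2$};
\end{tikzpicture}
\caption{The six distances among four points $u_1,u_2,v_1,v_2$. The matching $u_1v_1$, $u_2v_2$ (thick) has cost $A+B$, and the exchanged matching has cost $C+D$. If $A+B\le C+D$, then the dashed distances satisfy $U+V\le C+D+2s\min(A,B)$ for every $s$-distance.}
\label{fig:four}
\end{figure}

\begin{lemma}[four points]\label{lem:four}
Let $w$ be an $s$-distance, and for points $u_1,u_2,v_1,v_2$ put
\begin{gather*}
A=w(u_1,v_1),\quad B=w(u_2,v_2),\quad C=w(u_1,v_2),\quad D=w(u_2,v_1),\\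
U=w(u_1,u_2),\quad V=w(v_1,v_2).
\end{gather*}
If $A+B\le C+D$, then $U+V\le C+D+2s\min(A,B)$. If moreover $s>0$, $A\ge B$ and equality holds, then $U=C\oplus B$ and $V=D\oplus B$.
\end{lemma}

\begin{proof}
Going from $u_1$ to $u_2$ through $v_2$ or $v_1$, and from $v_1$ to $v_2$ through $u_1$ or $u_2$, we get from \eqref{eq:stri}
\begin{equation}\label{eq:fourtri}
U\le C\oplus B,\qquad U\le A\oplus D,\qquad V\le A\oplus C,\qquad V\le D\oplus B .
\end{equation}
Interchanging the indices $1$ and $2$ swaps $A$ with $B$ and $C$ with $D$, so we may assume $A\ge B$. In each case we use the two triangles that contain the shortest of the four edges $A,B,C,D$, or at least an edge shorter than $B$.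

\emph{Case 1: $B\le C$ and $B\le D$.} Then $U\le C\oplus B=C+sB$ and $V\le D\oplus B=D+sB$. Adding gives the claim, and equality forces equality in both bounds.

\emph{Case 2: $D<B$.} Then $D<B\le A$, so $U\le A\oplus D=A+sD$ and $V\le D\oplus B=B+sD$. Hence $U+V\le A+B+2sD\le C+D+2sB$.

\emph{Case 3: $C<B$.} Then $C<B\le A$, so $U\le C\oplus B=B+sC$ and $V\le A\oplus C=A+sC$. Hence $U+V\le A+B+2sC\le C+D+2sB$.

The hypothesis $A+B\le C+D$ enters only in Cases 2 and 3. There the last inequality is strict if $s>0$, since $2sD<2sB$ and $2sC<2sB$ respectively. So equality can occur only in Case 1.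
\end{proof}

Return to the six points and choose a matching of least total cost, numbered so that $c_1\ge c_2\ge c_3$. Exchanging the partners of $u_k$ and $u_l$ cannot lower the cost, so $c_k+c_l\le w(u_k,v_l)+w(u_l,v_k)$, and Lemma~\ref{lem:four} gives $\tau(k,l)\le2s\min(c_k,c_l)=\min(c_k,c_l)$. Each unordered pair occurs twice, so
\[
\Phi_w(x)\le-2(c_1+c_2+c_3)+2(c_2+c_3+c_3)=-2c_1+2c_3\le0 .
\]
It is instructive to write the bound as
\[
-2c_1+2c_3=(c_1-c_2)\cdot(-2)+(c_2-c_3)\cdot(-2)+c_3\cdot0 .
\]
By Lemma~\ref{lem:model}, the model on $l+l$ points with unit weights and $s=\frac12$ has form value $l^2-3l$, which is $-2,-2,0$ for $l=1,2,3$. So the bound is a superposition of models. At a level $r$ between $c_{l+1}$ and $c_l$ (with $c_4=0$) exactly $l$ edges have cost above $r$, and they contribute the form of the model on their $2l$ endpoints.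

\section{Transport plans and the main inequality}\label{sec:transport}

A general zero-sum vector brings two difficulties. First, the positive and negative parts have different sizes and unequal weights, so there is no matching. Mass must be split, the matching becomes a transport plan, and two edges may share an endpoint. Second, with equal weights one could have replaced $\min(c_k,c_l)$ by the average of the two costs, but with unequal weights this is too wasteful. An edge of small mass $\varepsilon$ and large cost $c$ gains only $2\varepsilon^2c$ on the diagonal, while averages would charge it a loss of order $s\varepsilon c$. The minimum charges a long edge at its own scale only against other long edges, and the decomposition into levels makes this precise.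

\begin{proposition}\label{prop:main}
Let $w$ be an $s$-distance on $X$, let $P,Q\subset X$ be disjoint nonempty sets with $|P|=n$, $|Q|=m$, and let $a_i>0$ $(i\in P)$, $b_j>0$ $(j\in Q)$ satisfy $\sum_ia_i=\sum_jb_j=1$. Write $w_{uv}=w(u,v)$ and
\[
T=\sum_{i,i'\in P}a_ia_{i'}w_{ii'}+\sum_{j,j'\in Q}b_jb_{j'}w_{jj'}-2\sum_{i\in P,\,j\in Q}a_ib_jw_{ij}.
\]
If $\frac s{1+s}\le\Gamma(n,m)$, then $T\le-2\kappa(n,m;s)\min_{i\in P,\,j\in Q}w_{ij}$.
\end{proposition}

\begin{proof}
\emph{Step 1: an optimal plan.} A \emph{transport plan} from $a$ to $b$ is a matrix $\pi=(\pi_{ij})_{i\in P,j\in Q}$ with nonnegative entries, row sums $a_i$ and column sums $b_j$. The plans form a compact set, which contains $(a_ib_j)$, so some plan $\pi$ minimizes the cost $\sum_{i,j}\pi_{ij}w_{ij}$. Fix it. Let $S=\{(i,j):\pi_{ij}>0\}$, call the elements of $S$ \emph{edges}, and for $e=(i,j)\in S$ write $\pi_e=\pi_{ij}$ and $c_e=w_{ij}$. Throughout, $e=(i,j)$ and $e'=(i',j')$. If $e,e'\in S$ are disjoint, that is $i\ne i'$ and $j\ne j'$, then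
\begin{equation}\label{eq:mono}
w_{ij}+w_{i'j'}\le w_{ij'}+w_{i'j}.
\end{equation}
Indeed, let $\varepsilon=\min(\pi_e,\pi_{e'})>0$, subtract $\varepsilon$ from the entries $(i,j)$ and $(i',j')$, and add $\varepsilon$ to the entries $(i,j')$ and $(i',j)$. The result is a plan, and its cost differs from that of $\pi$ by $\varepsilon(w_{ij'}+w_{i'j}-w_{ij}-w_{i'j'})$, which is $\ge0$ by minimality. This is the only use of optimality.

\emph{Step 2: pairs of edges.} Put $\tau(e,e')=w_{ii'}+w_{jj'}-w_{ij'}-w_{i'j}$. Summing $\pi_e\pi_{e'}w_{ii'}$ over $j$ and $j'$ gives $a_ia_{i'}w_{ii'}$, summing $\pi_e\pi_{e'}w_{ij'}$ over $j$ and $i'$ gives $a_ib_{j'}w_{ij'}$, and the other two terms behave alike. Hence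
\[
T=\sum_{e,e'\in S}\pi_e\pi_{e'}\,\tau(e,e').
\]
For the model $w^*$ on $P\cup Q$ we have $w^*_{ii'}=(1+s)(1-\mathbf 1_{i=i'})$, $w^*_{jj'}=(1+s)(1-\mathbf 1_{j=j'})$ and $w^*_{ij'}=w^*_{i'j}=1$, so the value of $\tau$ in the model is
\[
\tau^*(e,e')=2s-(1+s)\bigl(\mathbf 1_{i=i'}+\mathbf 1_{j=j'}\bigr).
\]
We claim that every pair of edges does no worse than the model scaled to the smaller cost:
\begin{equation}\label{eq:pair}
\tau(e,e')\le\tau^*(e,e')\min(c_e,c_{e'})\qquad(e,e'\in S).
\end{equation}
There are three kinds of pairs.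
\begin{itemize}
\item \emph{Disjoint edges.} Here $\tau^*=2s$, and \eqref{eq:pair} is Lemma~\ref{lem:four} for $u_1=i$, $u_2=i'$, $v_1=j$, $v_2=j'$. Its hypothesis is \eqref{eq:mono}.
\item \emph{Edges with one common endpoint.} Here $\tau^*=-(1-s)$. If $i=i'$ and $j\ne j'$, then \eqref{eq:stri} through the point $i$ gives $\tau=w_{jj'}-c_e-c_{e'}\le c_e\oplus c_{e'}-c_e-c_{e'}=-(1-s)\min(c_e,c_{e'})$. If $j=j'$ and $i\ne i'$, the same holds with $w_{ii'}$ in place of $w_{jj'}$.
\item \emph{Equal edges.} Here $\tau^*=-2$ and $\tau=-2c_e$.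
\end{itemize}

\emph{Step 3: levels.} For $r>0$ let $F_r=\{e\in S:c_e>r\}$, let $M_r=\sum_{e\in F_r}\pi_e$, and let $a_i(r)$ and $b_j(r)$ be the row and column sums of $\pi$ restricted to $F_r$; thus $\sum_ia_i(r)=\sum_jb_j(r)=M_r$. We have $\min(c_e,c_{e'})=\int_0^\infty\mathbf 1[e\in F_r]\,\mathbf 1[e'\in F_r]\,dr$. The pairs $e,e'\in F_r$ with $i=i'$ have total weight $\sum\pi_e\pi_{e'}=\sum_ia_i(r)^2$, and those with $j=j'$ have total weight $\sum_jb_j(r)^2$. So \eqref{eq:pair} gives
\begin{equation}\label{eq:levels}
T\le\int_0^\infty\sum_{e,e'\in F_r}\pi_e\pi_{e'}\tau^*(e,e')\,dr=\int_0^\infty\Bigl[2sM_r^2-(1+s)\Bigl(\sum_ia_i(r)^2+\sum_jb_j(r)^2\Bigr)\Bigr]dr .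
\end{equation}
The integrand is the form of the model with weights $a(r)$, $b(r)$ of total mass $M_r$, and Lemma~\ref{lem:model} bounds it:
\begin{equation}\label{eq:final}
T\le-2\kappa(n,m;s)\int_0^\infty M_r^2\,dr .
\end{equation}

\emph{Step 4: the lowest levels.} So far $s\ge0$ was arbitrary. The hypothesis on $s$ says $\kappa(n,m;s)\ge0$. For $0<r<\min_{i,j}w_{ij}$ we have $F_r=S$ and $M_r=1$, so $\int_0^\infty M_r^2\,dr\ge\min_{i,j}w_{ij}$.
\end{proof}

\section{The exponent \texorpdfstring{$e(N)$}{e(N)} and the sharp inequality}\label{sec:proofs}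

A nonzero zero-sum vector $x$ determines the data of Proposition~\ref{prop:main}:
\begin{equation}\label{eq:split}
P=\{u:x_u>0\},\quad Q=\{u:x_u<0\},\quad \mu=\sum_{i\in P}x_i=\tfrac12\sum_u|x_u|,\quad a_i=\frac{x_i}\mu,\quad b_j=-\frac{x_j}\mu .
\end{equation}
Both sets are nonempty, their sizes satisfy $n+m\le N$, and $\Phi_w(x)=\mu^2T$.

\begin{proof}[Proof of Theorem~\ref{thm:axiom}]
Write $\kappa_N=1-(1-\Gamma_N)(1+s)$, and assume $\frac s{1+s}\le\Gamma_N$, that is $\kappa_N\ge0$. For $x=0$ there is nothing to prove. For $x\ne0$ use \eqref{eq:split}. By Lemma~\ref{lem:gamma}, $\Gamma(n,m)\ge\Gamma_N$, so $\kappa(n,m;s)\ge\kappa_N\ge0$ and Proposition~\ref{prop:main} gives $T\le-2\kappa_N\delta$. Multiplying by $\mu^2=\frac14\bigl(\sum_u|x_u|\bigr)^2$ gives the inequality.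

For the last two statements take the model $w^*$ with $n=\lfloor N/2\rfloor$, $m=\lceil N/2\rceil$ and any $s\ge0$. It is an $s$-distance. Indeed, \eqref{eq:stri} is trivial if two of $u,v,z$ coincide, and otherwise $w^*(u,v)$ and $w^*(v,z)$ are both at least $1$, so the right side is at least $1+s\ge w^*(u,z)$. Let $x=\frac1n$ on $P$ and $x=-\frac1m$ on $Q$. Then $\delta=1$, $\sum_u|x_u|=2$, and $\Phi_{w^*}(x)=-2\kappa_N$ by Lemma~\ref{lem:model}. This is equality in the first inequality of the theorem, and it is positive when $\frac s{1+s}>\Gamma_N$.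
\end{proof}

\begin{corollary}\label{cor:quant}
Let $N\ge4$ and $0<p\le p_N$. Every $N$-point metric space and every zero-sum vector $x$ satisfy
\[
\sum_{u,v}x_ux_v\,d(u,v)^p\le-\tfrac12\bigl(1-(1-\Gamma_N)2^p\bigr)\Bigl(\min_{u\ne v}d(u,v)\Bigr)^p\Bigl(\sum_u|x_u|\Bigr)^2\le0 .
\]
Equality holds in the first inequality for $K_{\lfloor N/2\rfloor,\lceil N/2\rceil}$ and the vector $x$ of Proposition~\ref{prop:upper}.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:gamma}, $\Gamma_N\le\Gamma(2,2)=\frac12$, so $p\le p_N\le1$, and $w=d^p$ is an $s$-distance with $s=2^p-1$ by Lemma~\ref{lem:power}. Also $\frac s{1+s}=1-2^{-p}\le1-2^{-p_N}=\Gamma_N$. Theorem~\ref{thm:axiom} applies. The equality case is the formula in Proposition~\ref{prop:upper} with $2c=p$.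
\end{proof}

By \eqref{eq:sch} the corollary is a separation statement. In the realization $f$ of $X^{p/2}$, the convex hulls of $f(P)$ and $f(Q)$ for disjoint nonempty $P,Q\subset X$ have squared distance at least $\bigl(1-(1-\Gamma_N)2^p\bigr)\bigl(\min_{u\ne v}d(u,v)\bigr)^p$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:upper} gives $e(N)\le p_N/2$. Let $0<c\le p_N/2$ and let $X$ be an $N$-point metric space. If $N\ge4$, Corollary~\ref{cor:quant} with $p=2c$ gives $\Phi_{d^{2c}}\le0$ on zero-sum vectors, and $X^c$ is Euclidean by Proposition~\ref{prop:sch}. If $N=3$, then $c\le p_3/2=1$. By Lemma~\ref{lem:power}, $d^c$ is an $s$-distance with $s=2^c-1\le1$, hence a metric. Let $\alpha,\beta,\eta$ be its three values. Circles of radii $\alpha$ and $\beta$ in the plane with centers at distance $\eta$ meet, because $|\alpha-\beta|\le\eta\le\alpha+\beta$; the centers and a common point realize $X^c$.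
\end{proof}

This proves the conjecture \eqref{eq:conj}. The argument also gives the exact threshold when the numbers of positive and negative entries of $x$ are prescribed.

\begin{corollary}\label{cor:sign}
Fix $n,m\ge2$ and $p>0$. If $2^p\le\frac1{1-\Gamma(n,m)}$, then $\Phi_{d^p}(x)\le0$ for all finite metric spaces and all zero-sum $x$ with $n$ positive and $m$ negative entries. If $2^p>\frac1{1-\Gamma(n,m)}$, this fails for $K_{n,m}$.
\end{corollary}

\begin{proof}
Let $s=2^p-1$, so that $\kappa(n,m;s)=1-(1-\Gamma(n,m))2^p$. In the first case $\kappa(n,m;s)\ge0$, and $\Gamma(n,m)\le\frac12$ gives $p\le1$. So $d^p$ is an $s$-distance, and \eqref{eq:split} and Proposition~\ref{prop:main} give $\Phi_{d^p}(x)=\mu^2T\le0$. In the second case Lemma~\ref{lem:model} with constant weights and $M=1$ gives $\Phi_{d^p}(x)=-2\kappa(n,m;s)>0$.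
\end{proof}

\section{Extremal spaces}\label{sec:extremal}

To classify the extremal spaces we trace equality back through the proof of Proposition~\ref{prop:main}. For $N\ge5$ the exponent $p_N$ is less than $1$, and the strict convexity in Lemma~\ref{lem:power}(b) forces all distances between the two signs to be equal. For $N=4$ we have $p_4=1$, the function $\varphi$ is linear, and a larger family survives. It consists of the $4$-cycles $u_1v_1u_2v_2$ with edge lengths $A,C,A,C$, whose square-root transforms are the rectangles with sides $\sqrt A$, $\sqrt C$ and diagonals $\sqrt{A+C}$. The case $A=C$ is a dilate of $K_{2,2}$.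

\begin{proposition}\label{prop:rigid}
Let $N\ge4$, let $X$ be an $N$-point metric space and $p=p_N$. If $\Phi_{d^p}(x)=0$ for some zero-sum $x\ne0$, then $X$ is as in Theorem~\ref{thm:extremal}(i).
\end{proposition}

\begin{proof}
Let $s=2^p-1>0$ and $w=d^p$. As in the proof of Corollary~\ref{cor:quant}, $w$ is an $s$-distance, now with $\frac s{1+s}=\Gamma_N$. Define $P,Q,a,b$ by \eqref{eq:split} and use the notation of the proof of Proposition~\ref{prop:main}. Then $T=0$ and $\kappa(n,m;s)=\bigl(\Gamma(n,m)-\Gamma_N\bigr)(1+s)\ge0$. In \eqref{eq:final} the integral is positive, because $w>0$ off the diagonal. Hence $\kappa(n,m;s)=0$, and Lemma~\ref{lem:gamma} gives $\{n,m\}=\{\lfloor N/2\rfloor,\lceil N/2\rceil\}$; in particular $X=P\cup Q$. Both sides of \eqref{eq:final} vanish, so no inequality leading to it is strict. This has two consequences.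
\begin{itemize}
\item[(E1)] Equality holds in \eqref{eq:pair} for all $e,e'\in S$, since all products $\pi_e\pi_{e'}$ are positive.
\item[(E2)] $a_i=\frac1n$ and $b_j=\frac1m$ for all $i,j$. Indeed, the integrand in \eqref{eq:levels} is $\le0$ with integral $0$, and on the interval $0<r<\min_{i,j}w_{ij}$ it is constant with $a(r)=a$, $b(r)=b$. So the equality case of Lemma~\ref{lem:model} applies.
\end{itemize}

\emph{The case $N\ge5$.} By Lemma~\ref{lem:gamma}, $\Gamma_N\le\Gamma(2,3)=\frac5{12}<\frac12$, so $p<1$ and Lemma~\ref{lem:power}(b) is available. Let $e=(i,j)\ne e'=(i',j')$ be edges of $S$.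

Suppose they are disjoint, and name them so that $c_e\ge c_{e'}$. In the notation of Lemma~\ref{lem:four}, with $u_1=i$, $u_2=i'$, $v_1=j$, $v_2=j'$, we have $A\ge B$, and (E1) is the equality case, so $U=C\oplus B$ and $V=D\oplus B$. Lemma~\ref{lem:power}(b) for the triples $(u_1,v_2,u_2)$ and $(v_1,u_2,v_2)$ gives $C=B=D$ and $U=V=2^pB$. Then $A+B\le C+D=2B$ gives $A=B$. Thus
\begin{equation}\label{eq:disjoint}
c_e=c_{e'}=w_{ij'}=w_{i'j},\qquad w_{ii'}=w_{jj'}=2^pc_e .
\end{equation}
Suppose instead that $i=i'$ and $j\ne j'$. Then (E1) reads $w_{jj'}=c_e\oplus c_{e'}$, and Lemma~\ref{lem:power}(b) gives $c_e=c_{e'}$ and $w_{jj'}=2^pc_e$. If $j=j'$ and $i\ne i'$, we get in the same way $c_e=c_{e'}$ and $w_{ii'}=2^pc_e$.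

So all edges of $S$ have the same cost, and after a dilation this cost is $1$. Every point of $X$ lies on an edge of $S$, because the row and column sums of $\pi$ are positive. For $i\ne i'$ in $P$ choose edges $(i,j)$ and $(i',j')$ of $S$. Whether $j=j'$ or $j\ne j'$, the above gives $w_{ii'}=2^p$, that is $d(i,i')=2$. Exchanging the roles of $P$ and $Q$ gives $d(j,j')=2$ for $j\ne j'$ in $Q$. Finally let $i\in P$ and $j\in Q$. If $(i,j)\in S$, then $w_{ij}=1$. If not, choose edges $(i,j')$ and $(i',j)$ of $S$. Then $j'\ne j$ and $i'\ne i$, so the edges are disjoint, and \eqref{eq:disjoint} applied to them gives $w_{ij}=1$. Hence $d$ is the path metric of $K_{n,m}$.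

\emph{The case $N=4$.} Now $p=s=1$, $w=d$, $n=m=2$, and all weights equal $\frac12$ by (E2). Let $P=\{u_1,u_2\}$, $Q=\{v_1,v_2\}$, with $A,B,C,D,U,V$ as in Lemma~\ref{lem:four}. Then $T=\frac12(U+V)-\frac12(A+B+C+D)$, so $U+V=A+B+C+D$. The four triangle inequalities \eqref{eq:fourtri} read
\[
U\le B+C,\qquad U\le A+D,\qquad V\le A+C,\qquad V\le B+D,
\]
and their sum is $2(U+V)\le2(A+B+C+D)$. So all four are equalities. From $B+C=A+D$ and $A+C=B+D$ we get $C=D$ by adding, and then $A=B$. Therefore $U=V=A+C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]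
Recall that $2e(N)=p_N$ and that $X^{e(N)}$ is Euclidean, by Theorem~\ref{thm:main}.

Suppose (i) fails. Then $\Phi_{d^{p_N}}(x)\le0$ for zero-sum $x$ by Corollary~\ref{cor:quant}, and $\Phi_{d^{p_N}}(x)\ne0$ for zero-sum $x\ne0$ by Proposition~\ref{prop:rigid}. So (iii) fails by Proposition~\ref{prop:sch}. The set of zero-sum unit vectors is compact, so the maximum of $\Phi_{d^{2c}}$ over it is a continuous function of $c$. It is negative at $c=e(N)$, hence at some $c>e(N)$, and $X^c$ is Euclidean for this $c$. So (ii) fails.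

Suppose (i) holds. It suffices to find a zero-sum $x\ne0$ with $\Phi_{d^{2c}}(x)=0$ for $c=e(N)$ and $\Phi_{d^{2c}}(x)>0$ for $c>e(N)$: by Proposition~\ref{prop:sch}, the first property gives (iii) and the second gives (ii). For $N\ge5$ take the vector of Proposition~\ref{prop:upper}; a dilation by $\lambda$ only multiplies the form by $\lambda^{2c}$. For $N=4$ take $x=\frac12$ on $u_1,u_2$ and $x=-\frac12$ on $v_1,v_2$. Then
\[
\Phi_{d^{2c}}(x)=(A+C)^{2c}-A^{2c}-C^{2c}.
\]
This is $0$ for $c=\frac12$. For $c>\frac12$ it is positive, because $\theta=\frac A{A+C}\in(0,1)$ satisfies $\theta^{2c}+(1-\theta)^{2c}<\theta+(1-\theta)=1$.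
\end{proof}

\begin{thebibliography}{9}

\bibitem{MT}
\emph{Metric transforms and Euclidean embeddings},
\texttt{https://typeset.io/pdf/}\allowbreak\texttt{metric-transforms-and-}\allowbreak\texttt{euclidean-embeddings-}\allowbreak\texttt{4kdvdkhu16.pdf}.

\bibitem{Sch}
Schoenberg, 1935.

\end{thebibliography}
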